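# The Turing strength of canonical sets: $n-1$ jumps, not $2n-3$

## 1. Finite strings that remember the halting problem

Let $K$ be the halting problem and let $K_y$ be the finite set of numbers that have entered $K$ by stage $y$. For $x<y$ let $f(x,y)$ be (a code for) the binary string of length $x$ whose $e$-th bit, $e<x$, is $1$ exactly when $e\in K_y$. We write this string as $K_y{\restriction}x$. The function $f$ is computable.

Suppose, for instance, that $0$ never enters $K$, that $1$ enters at stage $5$ and $2$ at stage $3$. Then $f(3,4)=001$ and $f(3,5)=f(3,9)=011$. For a fixed $x$ the string changes a few times and then settles on $K{\restriction}x$, but a computable observer does not see when it has settled.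

Now look for an infinite set $C$ on which $f$ behaves as simply as possible, namely such that $f$ depends, injectively, on some of its coordinates and on nothing else. With two coordinates there are four possibilities: on $C$ the function is constant, or equality of values means equality of first coordinates, or of second coordinates, or of both. Which can occur?

Fix $x\in C$. As $y$ varies, $f(x,y)$ takes at most $2^x$ values, so the second coordinate cannot matter: otherwise infinitely many $y\in C$ would give pairwise different values. Two different first coordinates give strings of different lengths, so $f$ is not constant on pairs from $C$. Only one case is left: $f(x,y)$ depends on $x$ alone, injectively. (So in the toy run $3,4,5$ cannot all lie in $C$.) Let $y\to\infty$ in $C$. The common value of $f(x,y)$ for $y\in C$, $y>x$, must be the limit $K{\restriction}x$. Hence $C$ computes $K$: given $e$, find $x<y$ in $C$ with $x>e$ and read bit $e$ of $f(x,y)$.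

With three coordinates we can force more. Write $\emptyset''=\{e:\exists a\,\forall b\,R(e,a,b)\}$ with $R$ computable, and let $f(x,y,z)$ be the string of length $x$ whose $e$-th bit is $1$ iff $\exists a<y\;\forall b<z\;R(e,a,b)$. Let $C$ be infinite and such that on increasing triples from $C$ equality of values means equality of the coordinates in some set $I\subseteq\{1,2,3\}$. For fixed $x$ there are at most $2^x$ values. If $2\in I$, then fixing $x$ and letting $y$ run through $C$ (with any larger $z$) would give infinitely many values; if $3\in I$, fixing $x,y$ and varying $z$ would do the same. So $2,3\notin I$. Lengths differ for different $x$, so $I\neq\emptyset$. Hence $I=\{1\}$, and $f(x,y,z)=\tau_x$ for all $y<z$ in $C$ above $x$. Let $z\to\infty$ in $C$: since only finitely many $a<y$ are involved, bit $e$ of $\tau_x$ is $1$ iff $\exists a<y\,\forall b\,R(e,a,b)$. This holds for every $y\in C$ above $x$; letting $y\to\infty$, bit $e$ of $\tau_x$ is $1$ iff $e\in\emptyset''$. So $C$ computes $\emptyset''$.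

Two coordinates forced one jump, three coordinates forced two. Could a cleverer computable function of three coordinates force three jumps? How many can a function of $n$ coordinates force?

## 2. Canonical sets, the relation $\gg$, and two competing exponents

For $n\ge1$, $[\omega]^n$ is the set of $n$-element subsets of $\omega$, each identified with its increasing enumeration $x_1<\dots<x_n$.

**Definition (canonical set).** Let $f:[\omega]^n\to\omega$. An infinite set $C\subseteq\omega$ is *canonical for $f$* if there is a set $I\subseteq\{1,\dots,n\}$, possibly empty, such that for all $x_1<\dots<x_n$ and $y_1<\dots<y_n$ in $C$,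
$$f(x_1,\dots,x_n)=f(y_1,\dots,y_n)\iff x_i=y_i\text{ for all }i\in I.$$

For example, let $f(x,y)=y-x$. The set $\omega$ is not canonical: $1-0=2-1$ rules out every $I\ne\emptyset$, and $1-0\neq2-0$ rules out $I=\emptyset$. The powers of $2$ are canonical with $I=\{1,2\}$, since $2^b-2^a=2^a(2^{b-a}-1)$, where the second factor is odd, and this number determines $a$ and then $b$.

The Canonical Ramsey Theorem of Erdős and Rado says that every $f:[\omega]^n\to\omega$ has a canonical set. We ask about the Turing degree of such a set when $f$ is computable.

**Definition (the relation $\gg$).** For sets $A,B$ write $A\gg B$ if every infinite subtree of $2^{<\omega}$ computable from $B$ has an infinite path computable from $A$. This depends only on degrees, and we use the same notation for degrees.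

For example $B'\gg B$: for a $B$-computable tree, "there are infinitely many extensions of $\sigma$ in the tree" is a $\Pi_1(B)$ statement, because it says that at every length $l\ge|\sigma|$ one of finitely many strings is in the tree. So $B'$ can follow the leftmost path. On the other hand $B\gg B$ fails, as we check after fact (F2).

The following known result strengthens Section 1, and we use it as quoted with the problem.

**Known result.** For every $n\ge2$ there exists a computable $f:[\omega]^n\to\omega$ such that $\deg(C)\gg\mathbf 0^{(n-1)}$ for every set $C$ canonical for $f$.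

The problem comes from "The Canonical Ramsey Theorem and Computability Theory" and asks to prove or disprove the following.

**Conjecture.** For every $n\ge3$ there exists a computable $f:[\omega]^n\to\omega$ such that $\deg(C)\gg\mathbf 0^{(2n-3)}$ for every set $C$ canonical for $f$.

At $n=2$ the numbers $n-1$ and $2n-3$ agree; at $n=3$ they are $2$ and $3$. We shall prove that the conjecture is false, and that it fails for every $n\ge3$.

**Main Theorem.** Let $n\ge2$, let $f:[\omega]^n\to\omega$ be computable, and let $\mathbf d\gg\mathbf 0^{(n-1)}$. Then $f$ has a canonical set $C$ with $\deg(C)\le\mathbf d$.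

**Corollary 1.** Let $n\ge2$. Every computable $f:[\omega]^n\to\omega$ has a canonical set $C$ with $C'\le_T0^{(n)}$ and $C\not\ge_T0^{(n)}$; in particular $\deg(C)\not\gg\mathbf 0^{(n)}$. For $n\ge3$ we have $2n-3\ge n$, so $\deg(C)\not\gg\mathbf 0^{(2n-3)}$, and the conjecture fails for every $n\ge3$.

**Corollary 2.** Let $n\ge2$.

1. A degree $\mathbf d$ computes a canonical set for every computable $f:[\omega]^n\to\omega$ iff $\mathbf d\gg\mathbf 0^{(n-1)}$. Moreover there is a single computable $f$ such that $\mathbf d$ computes a canonical set for $f$ iff $\mathbf d\gg\mathbf 0^{(n-1)}$.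
2. There is a computable $f:[\omega]^n\to\omega$ with $\deg(C)\gg\mathbf 0^{(m)}$ for every canonical $C$ iff $m\le n-1$.

## 3. Three facts about $\gg$

Here $X'=\{e:\Phi_e^X(e){\downarrow}\}$, and "$Y$-c.e." means $\Sigma_1(Y)$.

**(F1)** *If $A\gg B$ then $A\ge_TB$. If $A_1\ge_TA\gg B\ge_TB_1$, then $A_1\gg B_1$.*

For the first claim, the tree of initial segments of $B$ is $B$-computable and its only path is $B$. For the second, a $B_1$-computable tree is $B$-computable, and an $A$-computable path is $A_1$-computable.

**(F2) (Selection.)** *Let $D\gg Y$. Every partial $Y$-computable $\{0,1\}$-valued function $\psi$ has a total $D$-computable $\{0,1\}$-valued extension. Hence, uniformly in two $\Pi_1(Y)$ sentences at least one of which is true, $D$ can select a true one.*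

Consider the $Y$-computable set of strings
$$\{\sigma:\forall e<|\sigma|\ (\psi_{|\sigma|}(e){\downarrow}\to\sigma(e)=\psi(e))\}.$$
It is closed under initial segments, because a shorter string has fewer conditions to meet. Its paths are exactly the total $\{0,1\}$-valued extensions of $\psi$; there is one, so the tree is infinite, and $D$ computes a path. For the selection, let $\psi$ act on pairs of indices of $\Pi_1(Y)$ sentences: wait until one of the two is refuted, and output the *other* one. Let $p\le_TD$ be a total extension. If $p$ selected a false sentence, that sentence would be refuted at some stage, while the other, being true, never is; so $\psi$ would be defined and equal to the other choice, contradicting that $p$ extends $\psi$.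

As promised, $Y\gg Y$ fails. Let $\psi(e)=1-\Phi_e^Y(e)$ when $\Phi_e^Y(e)\in\{0,1\}$. A total extension $p=\Phi_e^Y$ would satisfy $p(e)=\psi(e)=1-p(e)$.

**(F3) (Low basis theorem, Jockusch–Soare 1972, relativized.)** *For every $Y$ there is $Z\gg Y$ with $Z'\le_TY'$.*

The low basis theorem gives, in every nonempty $\Pi_1(Y)$ class of sets, a member $Z$ with $(Z\oplus Y)'\le_TY'$. Apply it to the class of total $\{0,1\}$-valued extensions of the partial function $\langle e,x\rangle\mapsto\Phi_e^Y(x)$, defined when this value exists and lies in $\{0,1\}$. Such a $Z$ computes a total extension of *every* partial $Y$-computable $\{0,1\}$-valued function, so $Z\ge_TY$, and the selection argument of (F2) applies to $Z$. Given an infinite $Y$-computable tree, $Z$ builds a path: if the tree is infinite above $\sigma$, then one of the two $\Pi_1(Y)$ sentences "the tree is infinite above $\sigma^\frown i$" is true, and $Z$ selects one. So $Z\gg Y$.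

So $D\gg Y$ lies strictly above $Y$ but may be taken with jump only $Y'$. The whole accounting of jumps below comes from this gap.

## 4. Deleting the last coordinate, and the cost of doing it naively

The natural plan is induction on the number of coordinates: let the last coordinate go to infinity and study what remains. For this the last coordinate must run through a set along which things converge. Write $\subseteq^*$ for inclusion up to finitely many elements.

**Definition (cohesive for a set).** An infinite set $B$ is *cohesive for $A$* if $B\subseteq^*A$ or $B\cap A$ is finite.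

For example $\{m!:m\ge1\}$ is cohesive for the set of multiples of any fixed $j\geq 1$, since $j\mid m!$ once $m\ge j$. The set of squares is not cohesive for the even numbers.

**The limit data.** Let $g:[\omega]^k\to\omega$ be $X$-computable, and let $B$ be cohesive for every $X$-computable set. For $\vec x=(x_1<\dots<x_{k-1})$ and $y>x_{k-1}$ write $(\vec x,y)$ for the $k$-tuple. (Whenever we write $(\vec x,y)$, it is understood that $y>\max\vec x$.) Two features of $g(\vec x,\cdot)$ survive as $y\to\infty$ in $B$. First, say $\vec x\sim\vec x'$ if $g(\vec x,y)=g(\vec x',y)$ for almost all $y\in B$; if this fails, cohesiveness for the $X$-computable set $\{y:g(\vec x,y)=g(\vec x',y)\}$ says that $g(\vec x,y)\ne g(\vec x',y)$ for almost all $y\in B$. Second, let $P$ be the set of $\vec x$ for which $g(\vec x,\cdot)$ is eventually constant on $B$; if $\vec x\notin P$, cohesiveness for $\{y:g(\vec x,y)=c\}$ says that every value $c$ is taken only finitely often on $B$.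

In two small cases $B=\omega$ is already cohesive for all the sets just used. For $g(x,y)=K_y{\restriction}x$, every $x$ is in $P$ and $\sim$ is equality; the canonical type was $\{1\}$. For $g(x,y)=y-x$, no $x$ is in $P$ and $\sim$ is again equality; the type was $\{1,2\}$. So $\sim$ governs the first $k-1$ coordinates, and $P$ decides whether the last one matters. By contrast, for $g(x,y)=y\bmod2$ the set $B=\omega$ is of no use: no $x$ is in $P$, yet the value $0$ is taken infinitely often.

The limit data do not make $\omega$ canonical for $y-x$. One still has to thin out, choosing $c_0<c_1<\cdots$ so that no new difference repeats an old one. Starting from $0,1$, the number $2$ is forbidden because $2-1=1-0$, and $3$ is allowed. Next $4,5,6$ are forbidden because $4-1=3$, $5-3=2$ and $6-3=3$ are old differences, and $7$ is allowed. This thinning is easy and will be done in general in Section 7.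

**What it costs.** Suppose $D\ge_T(B\oplus X)'$. Then $D$ decides $\sim$: it searches for an $m$ beyond which equality holds throughout $B$, or inequality does. But $P$ has the form "there are $c$ and $m$ such that for all $y\in B$ with $y>m$, $g(\vec x,y)=c$", and this is only $\Sigma_1(D)$. The sensible first move is to let $D'$ decide $P$. Lemma 1 below, combined with (F3), lets us have $D\gg X'$ and $D'\le_TX''$, so the $(k-1)$-dimensional problem is then computable from $D'\le_TX''$. Any $X$-computable side condition "$[C]^k\subseteq S$ or $[C]^k\cap S=\emptyset$" carried along passes to a $D$-decidable one, just as $\sim$ does. The final thinning will use no more than $D$. Each round thus turns the oracle $X$ into one computable from $X''$.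

At dimension two the extra jump is not needed. There $P$ is a $\Sigma_1(D)$ set of single points; if it is infinite, pass to an infinite $D$-computable subset of it, and otherwise discard its finitely many elements. So $k-2$ rounds lead to a two-dimensional problem over an oracle computable from $X^{(2k-4)}$, and that problem is solved by any degree $\gg$ one further jump. Altogether this needs $d\gg X^{(2k-3)}$. With $X=\emptyset$ and $k=n$ this is exactly the exponent $2n-3$ of the conjecture, so this argument cannot refute it. The waste is at one point: deciding $P$.

**Do not decide $P$.** We never need to decide $P$; we only need the final set to be homogeneous for it.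

**Definition (homogeneous).** For $S\subseteq[\omega]^k$, an infinite set $C$ is *homogeneous for $S$* if $[C]^k\subseteq S$ or $[C]^k\cap S=\emptyset$.

So strengthen the induction: find $C$ canonical for an $X$-computable $g$ and homogeneous for finitely many $\Sigma_1(X)$ sets $S_j$. Then $P$, being $\Sigma_1(D)$, can be handed down as it stands. But a new difficulty appears one round later. The sets $\{y:(\vec x,y)\in S_j\}$ are now only $X$-c.e., and $B$ is cohesive only for $X$-computable sets, so membership in $S_j$ need not settle along $B$. If we demand cohesiveness for all $X$-c.e. sets by listing them, the list is uniformly computable only in $X'$; Lemma 1 would then ask for $D\gg X''$, and the jump we saved is lost again.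

The way out is a domination argument. If $B$ is cohesive for the $X$-computable sets and the jump of $B\oplus X$ *fails* to compute $X''$, then $B$ is automatically cohesive for the $X$-c.e. sets. We can arrange that failure by choosing $D\not\ge_TX''$. The next two sections prove this.

## 5. Cohesive sets with a controlled jump

**Lemma 1.** Let $(H_e)_{e\in\omega}$ be uniformly $M$-computable and $D\gg M'$. There is an infinite $B$ which is cohesive for every $H_e$ and satisfies $(B\oplus M)'\le_TD$.

*Proof.* The plan is to build $B$ by finite pieces, computably in $D$. We stay inside an infinite Boolean combination of the $H_e$ and force the jump one index at a time.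

Put $H^1=H$ and $H^0=\omega\setminus H$, and for $\sigma\in2^{<\omega}$ let $R(\sigma)=\bigcap_{i<|\sigma|}H_i^{\sigma(i)}$, so $R(\emptyset)=\omega$. We build finite sets $F_s$, strings $\sigma_s$ of length $s$ with $R(\sigma_s)$ infinite, and numbers $l_s\ge\max F_s$. Start with $F_0=\emptyset$, $\sigma_0=\emptyset$, $l_0=0$. Stage $s$ has three parts.

**(a) Choose a side of $H_s$.** Since $R(\sigma_s)$ is infinite, at least one of the sentences "$R(\sigma_s{}^\frown i)$ is infinite", $i=0,1$, is true. They are $\Pi_2(M)$, that is, $\Pi_1(M')$. As $D\gg M'$, by (F2) $D$ selects an $i$ for which the sentence is true. Put $\sigma_{s+1}=\sigma_s{}^\frown i$.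

**(b) Add an element.** Let $x$ be the least element of $R(\sigma_{s+1})$ with $x>l_s$. Put $F'=F_s\cup\{x\}$ and $l'=x$.

**(c) Force the jump at $s$.** Ask whether there is a finite $E\subseteq R(\sigma_{s+1})\cap(l',\infty)$ with $\Phi_s^{(F'\cup E)\oplus M}(s){\downarrow}$. This is a $\Sigma_1(M)$ question, and $D\ge_TM'$ by (F1), so $D$ can answer it. If yes, take the first such $E$ found, put $F_{s+1}=F'\cup E$, and let $l_{s+1}$ be at least $l'$, $\max E$ and the use of the computation. If no, put $F_{s+1}=F'$ and $l_{s+1}=l'$.

Let $B=\bigcup_sF_s$. It is infinite by (b). Every element added after stage $s$ exceeds $l_{s+1}$ and lies in some $R(\sigma_{t+1})$ with $t>s$, hence in $R(\sigma_{s+1})$. So $B\subseteq^*R(\sigma_{e+1})$, which is contained in $H_e$ or in its complement; this is cohesiveness for $H_e$.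

It remains to see that the answer in (c) decides whether $s\in(B\oplus M)'$. If it is yes, then $B$ and $F_{s+1}$ agree up to $l_{s+1}$, hence up to the use, and $\Phi_s^{B\oplus M}(s){\downarrow}$. Suppose it is no, and $\Phi_s^{B\oplus M}(s){\downarrow}$ nevertheless. The elements of $B$ that are $\le l'$ are exactly those of $F'$, and all larger ones lie in $R(\sigma_{s+1})$. So for $u$ at least the use, the finite set $E=B\cap(l',u]$ would have been a witness in (c), a contradiction. Since the construction is computable in $D$, $(B\oplus M)'\le_TD$. $\square$

## 6. From computable sets to c.e. sets by domination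

A function $q$ *dominates* $p$ if $p(n)\le q(n)$ for all but finitely many $n$. For instance $2^n$ dominates $n^5$.

**Lemma 2 (Martin).** If $Z\ge_TX$ and $Z'\not\ge_TX''$, then no $Z$-computable function dominates all $X$-computable functions.

*Proof.* A dominating function would make totality too easy to recognize. Suppose $q\le_TZ$ dominates all $X$-computable functions. We claim
$$\Phi_e^X\text{ is total}\iff\exists a\,\forall n\ \ \Phi^X_{e,\,q(n)+a}(n){\downarrow}.$$
The direction from right to left is clear. If $\Phi_e^X$ is total, the function giving its halting time at $n$ is $X$-computable, so it is at most $q(n)$ for almost all $n$, and a suitable $a$ covers the finitely many exceptions. The part after the quantifiers is $Z$-computable, so $\mathrm{Tot}^X=\{e:\Phi_e^X\text{ total}\}$ is $\Sigma_2(Z)$. It is also $\Pi_2(X)$, hence $\Pi_2(Z)$, so it is $\Delta_2(Z)$, that is, computable from $Z'$. But $\mathrm{Tot}^X\equiv_TX''$, so $X''\le_TZ'$, a contradiction. $\square$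

**Lemma 3.** (Cf. Jockusch–Stephan, *A cohesive set which is not high*.) Let $D\gg X'$ and $D\not\ge_TX''$. There is an infinite $B$ with $(B\oplus X)'\le_TD$ which is cohesive for every $X$-c.e. set.

*Proof.* **Step 1. Make $B$ cohesive for the $X$-computable sets.** Lemma 1 needs a uniform list, and the $X$-computable sets have no uniformly $X$-computable list: if $(A_e)$ were one, $\{e:e\notin A_e\}$ would be an $X$-computable set missing from it. So we list them with a slightly stronger oracle. By (F3) take $M\gg X$ with $M'\le_TX'$. By (F2), $M$ computes a total $h(e,x)\in\{0,1\}$ extending the partial $X$-computable function "$\Phi_e^X(x)$, if its value is in $\{0,1\}$". Let $H_e=\{x:h(e,x)=1\}$. The list is uniformly $M$-computable and contains every $X$-computable set. Since $D\gg X'\ge_TM'$, we have $D\gg M'$ by (F1), and Lemma 1 gives an infinite $B$, cohesive for every $X$-computable set, with $(B\oplus X)'\le_T(B\oplus M)'\le_TD$; here we used $X\le_TM$.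

**Step 2. Pass to c.e. sets.** Let $W$ be $X$-c.e., with an $X$-computable enumeration $W_0\subseteq W_1\subseteq\cdots$ by finite sets, and suppose $B\cap W$ is infinite. We must show $B\subseteq^*W$. The plan is to find an $X$-computable subset of $W$ that already meets $B$ infinitely often. Let
$$q(n)=\text{the least }s\text{ such that some }x\in B\text{ with }x>n\text{ lies in }W_s.$$
It is total because $B\cap W$ is infinite, and it is computable from $Z:=B\oplus X$. Since $Z'\le_TD$ and $D\not\ge_TX''$, we have $Z'\not\ge_TX''$. By Lemma 2 some $X$-computable $p$ is not dominated by $q$: $p(n)>q(n)$ for infinitely many $n$. Replacing $p(n)$ by $\max_{i\le n}p(i)$, we may take $p$ nondecreasing. Let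
$$A=\{x:x\in W_{p(x)}\},$$
an $X$-computable subset of $W$. For each $n$ with $p(n)>q(n)$ there is $x\in B$ with $x>n$ and
$$x\in W_{q(n)}\subseteq W_{p(n)}\subseteq W_{p(x)},$$
so $x\in A$. There are infinitely many such $n$, so $B\cap A$ is infinite. As $B$ is cohesive for $A$, we get $B\subseteq^*A\subseteq W$. $\square$

## 7. Canonical sets with $\Sigma_1$ side conditions

**Theorem $E(k)$, $k\ge1$.** Let $X\subseteq\omega$, let $g:[\omega]^k\to\omega$ be $X$-computable, and let $S_1,\dots,S_r\subseteq[\omega]^k$ be $\Sigma_1(X)$, $r\ge0$. Let $d\subseteq\omega$ satisfy $d\ge_TX$ if $k=1$, and $d\gg X^{(k-1)}$ if $k\ge2$. Then there is an infinite $C\le_Td$ which is canonical for $g$ and homogeneous for each $S_j$.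

**Proof of $E(1)$.** Here the $S_j$ are sets of points, and a finite amount of information suffices. Choose $T\subseteq\{1,\dots,r\}$ maximal such that $W_T=\bigcap_{j\in T}S_j$ is infinite, where $W_\emptyset=\omega$. For $j\notin T$ the set $W_T\cap S_j$ is finite by maximality. Remove these finitely many elements from $W_T$. What is left is an infinite $X$-c.e. set, which has an infinite $X$-computable subset $A$. Now $A\subseteq S_j$ for $j\in T$ and $A\cap S_j=\emptyset$ for $j\notin T$, so $A$ and all its infinite subsets are homogeneous for every $S_j$. If $g$ takes infinitely many values on $A$, choose elements of $A$ in increasing order, each time the next element with a new value; this gives an infinite $X$-computable $C\subseteq A$ on which $g$ is injective, so $I=\{1\}$. Otherwise some value is taken infinitely often on $A$, and we let $C$ be the set of its preimages in $A$, with $I=\emptyset$. In both cases $C\le_TX\le_Td$. $\square$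

**Proof of $E(k)$ from $E(k-1)$, for $k\ge2$.**

**Step 1. Choice of $D$.** We need an oracle $D$ to which Lemma 3 applies and which is so close to $X'$ that $d$ is strong enough for the $(k-1)$-dimensional problem over $D$. We choose $D$ with
$$D\gg X',\qquad D\not\ge_TX'',\qquad d\text{ satisfies the hypothesis of }E(k-1)\text{ relative to }D.$$

Let $k\ge3$. By (F3) with $Y=X'$ take $D\gg X'$ with $D'\le_TX''$. If $D\ge_TX''$, then $D\ge_TD'$, which is impossible; so $D\not\ge_TX''$. Jumping the inequality $D'\le_TX''$ another $k-3$ times gives $D^{(k-2)}\le_TX^{(k-1)}$. From $d\gg X^{(k-1)}$ we get $d\gg D^{(k-2)}$ by (F1), which is the hypothesis of $E(k-1)$ relative to $D$. Also $d\ge_TX^{(k-1)}\ge_TX''\ge_TD$.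

Let $k=2$. Here $d\gg X'$, and the hypothesis of $E(1)$ relative to $D$ is just $d\ge_TD$. If $d\not\ge_TX''$, put $D=d$. If $d\ge_TX''$, take $D\gg X'$ with $D'\le_TX''$; as before $D\not\ge_TX''$, and $D\le_TX''\le_Td$.

In all cases $d\ge_TD$. Fix $B$ as in Lemma 3 for this $D$. Since $(B\oplus X)'\le_TD$, the oracle $D$ computes $B$ and decides all $\Pi_1(B\oplus X)$ and all $\Sigma_1(B\oplus X)$ statements uniformly.

**Step 2. The limit problem in dimension $k-1$.** We replace $g$ and the $S_j$ by data on $(k-1)$-tuples from $B$ that describe their behavior as the last coordinate goes to infinity in $B$.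

For $\vec x,\vec x'\in[B]^{k-1}$ let $\vec x\sim\vec x'$ mean that $g(\vec x,y)=g(\vec x',y)$ for almost all $y\in B$. As in Section 4,
$$\vec x\not\sim\vec x'\ \Longrightarrow\ g(\vec x,y)\ne g(\vec x',y)\text{ for almost all }y\in B.\tag{1}$$
So there is an $m$ for which one of the $\Pi_1(B\oplus X)$ statements
$$\forall y\in B\,(y>m\to g(\vec x,y)=g(\vec x',y)),\qquad\forall y\in B\,(y>m\to g(\vec x,y)\ne g(\vec x',y))$$
is true. Searching for such an $m$, $D$ decides $\sim$. The relation $\sim$ is clearly an equivalence relation. Let $g'(\vec x)$ be the least code of an element of $[B]^{k-1}$ equivalent to $\vec x$. Only codes up to that of $\vec x$ must be checked, so $g'$ is $D$-computable, and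
$$g'(\vec x)=g'(\vec x')\iff\vec x\sim\vec x'.$$
Further let
$$P=\{\vec x\in[B]^{k-1}:\exists c\,\exists m\,\forall y\in B\,(y>m\to g(\vec x,y)=c)\},$$
$$T_j=\{\vec x\in[B]^{k-1}:\exists m\,\forall y\in B\,(y>m\to(\vec x,y)\notin S_j)\}.$$
After the existential quantifiers both definitions have a $\Pi_1(B\oplus X)$ statement; for $T_j$ this is because $(\vec x,y)\notin S_j$ is $\Pi_1(X)$. As $D$ decides these, $P$ and the $T_j$ are $\Sigma_1(D)$. Outside these sets cohesiveness gives definite behavior as well:
$$\vec x\notin P\ \Longrightarrow\ \text{for each }c,\ g(\vec x,y)\ne c\text{ for almost all }y\in B,\tag{2}$$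
$$\vec x\notin T_j\ \Longrightarrow\ (\vec x,y)\in S_j\text{ for almost all }y\in B.\tag{3}$$
For (2): $\{y:g(\vec x,y)=c\}$ is $X$-computable, and if $B$ were almost contained in it, $\vec x$ would be in $P$; so $B$ meets it finitely often. For (3): $\vec x\notin T_j$ says that the $X$-c.e. set $\{y:(\vec x,y)\in S_j\}$ meets $B$ infinitely often, so $B$ is almost contained in it. This is the point where cohesiveness for c.e. sets is needed.

**Step 3. Use of the induction hypothesis.** We solve the limit problem. Let $b_0<b_1<\cdots$ be the increasing enumeration of $B$, which is $D$-computable. Transfer $g',P,T_1,\dots,T_r$ to $[\omega]^{k-1}$ by replacing $b_i$ with $i$. We get a $D$-computable function and $r+1$ sets that are $\Sigma_1(D)$. By Step 1, $E(k-1)$ relative to $D$ applies with $d$. Transferring the resulting set back along $i\mapsto b_i$, we obtain an infinite $C_1\subseteq B$ with $C_1\le_Td$, homogeneous for $P,T_1,\dots,T_r$ and canonical for $g'$ with some $J\subseteq\{1,\dots,k-1\}$. That is, for $\vec x,\vec x'\in[C_1]^{k-1}$,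
$$\vec x\sim\vec x'\iff x_i=x_i'\text{ for all }i\in J.\tag{4}$$

**Step 4. Thinning.** The behavior in (1), (2), (3) holds only for almost all $y$. We choose $C\subseteq C_1$ so sparse that it always holds, as with the differences $y-x$ in Section 4. Define $C=\{c_0<c_1<\cdots\}\subseteq C_1$ recursively. Given $c_0,\dots,c_{s-1}$, let $Q_s=[\{c_0,\dots,c_{s-1}\}]^{k-1}$, and let $c_s$ be the least $c\in C_1$ with $c>c_{s-1}$ (no such requirement if $s=0$) satisfying all of the following.

- (i) For $\vec x,\vec x'\in Q_s$: if $\vec x\sim\vec x'$, then $g(\vec x,y)=g(\vec x',y)$ for all $y\in B$ with $y\ge c$; if $\vec x\not\sim\vec x'$, then $g(\vec x,y)\ne g(\vec x',y)$ for all $y\in B$ with $y\ge c$.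
- (ii) For each $j$ with $[C_1]^{k-1}\subseteq T_j$: for all $\vec x\in Q_s$ and all $y\in B$ with $y\ge c$, $(\vec x,y)\notin S_j$.
- (iii) For each $j$ with $[C_1]^{k-1}\cap T_j=\emptyset$: for all $\vec x\in Q_s$, $(\vec x,c)\in S_j$.
- (A) If $[C_1]^{k-1}\subseteq P$: for each $\vec x\in Q_s$, $g(\vec x,\cdot)$ is constant on $\{y\in B:y\ge c\}$.
- (B) If $[C_1]^{k-1}\cap P=\emptyset$: for each $\vec x\in Q_s$, $g(\vec x,c)\ne g(\vec z,c_t)$ for all $t<s$ and $\vec z\in Q_t$.

Such a $c$ exists, because each condition holds for almost all $c\in C_1$. Indeed $Q_s$ is finite; (i) follows from the definition of $\sim$ and from (1), (ii) and (A) from the definitions of $T_j$ and $P$, (iii) from (3), and (B) from (2), since only finitely many values $g(\vec z,c_t)$ have to be avoided.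

Which of the cases $[C_1]^{k-1}\subseteq T_j$ or not, $[C_1]^{k-1}\subseteq P$ or not, applies is a fixed finite amount of information. Given it, (i), (ii) and (A) are finite conjunctions of $\Pi_1(B\oplus X)$ statements (in (i), $D$ first decides which of the two is required, as it decides $\sim$), (iii) is a finite conjunction of $\Sigma_1(X)$ statements, and (B) is $X$-decidable. So $D$ decides whether a given $c$ qualifies, and $C\le_TC_1\oplus D\le_Td$.

**Step 5. Homogeneity for $S_j$.** Let $(\vec x,c_t)\in[C]^k$ with $\max\vec x=c_{s-1}$, so that $s\le t$ and $\vec x\in Q_s\subseteq Q_t$. If $[C_1]^{k-1}\subseteq T_j$, then $(\vec x,c_t)\notin S_j$ by (ii) at step $s$, because $c_t\in B$ and $c_t\ge c_s$. Otherwise $[C_1]^{k-1}\cap T_j=\emptyset$, and $(\vec x,c_t)\in S_j$ by (iii) at step $t$. The case depends only on $j$, so $C$ is homogeneous for $S_j$.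

**Step 6. Canonicity when $[C_1]^{k-1}\subseteq P$.** Here the last coordinate should not matter; we show that $C$ is canonical with $I=J$. Let $\vec x\in[C]^{k-1}$ with $\max\vec x=c_{s-1}$. Every $y\in C$ with $y>\max\vec x$ satisfies $y\ge c_s$, so by (A) at step $s$ the value $g(\vec x,y)$ is the same for all these $y$. Call it $v(\vec x)$. Comparing $g(\vec x,y)$ and $g(\vec x',y)$ for a large $y\in C\subseteq B$, and using the definition of $\sim$ and (1), we see that $v(\vec x)=v(\vec x')$ iff $\vec x\sim\vec x'$. Hence for $(\vec x,y),(\vec x',y')\in[C]^k$, by (4),
$$g(\vec x,y)=g(\vec x',y')\iff v(\vec x)=v(\vec x')\iff\vec x\sim\vec x'\iff x_i=x_i'\text{ for all }i\in J.$$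

**Step 7. Canonicity when $[C_1]^{k-1}\cap P=\emptyset$.** Here the last coordinate matters; we show that $C$ is canonical with $I=J\cup\{k\}$. Let $(\vec x,y),(\vec x',y')\in[C]^k$. Suppose first $y\ne y'$, say $y=c_s$ and $y'=c_t$ with $t<s$. Then $\vec x\in Q_s$ and $\vec x'\in Q_t$, so $g(\vec x,y)\ne g(\vec x',y')$ by (B) at step $s$; and the tuples disagree at $k\in I$, as they should. Now let $y=y'=c_s$. Then $\vec x,\vec x'\in Q_s$, and by (i) at step $s$ together with (4),
$$g(\vec x,y)=g(\vec x',y)\iff\vec x\sim\vec x'\iff x_i=x_i'\text{ for all }i\in J.$$
As the last coordinates agree, this is agreement on $I$.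

By homogeneity of $C_1$ for $P$, Steps 6 and 7 cover all cases, and $E(k)$ is proved. $\square$

**Proof of the Main Theorem.** Let $d$ be a set of degree $\mathbf d$ and apply $E(n)$ with $X=\emptyset$, $g=f$ and $r=0$. $\square$

For arbitrary $X$ and $n\ge2$, $E(n)$ is the relativized version: if $f\le_TX$ and $\mathbf d\gg\deg(X^{(n-1)})$, then $f$ has a canonical set $C\le_T\mathbf d$, which can also be taken homogeneous for any finitely many given $\Sigma_1(X)$ sets of $n$-tuples.

Compare the accounting with Section 4. There the next round started from $D'$; here it starts from $D$, with $D'\le_TX''$. So one round raises the *jump* of the oracle by a single step, from $X'$ to at most $X''$.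

## 8. Canonical sets that do not compute $0^{(n)}$

**Proof of Corollary 1.** We apply the Main Theorem with a $\mathbf d$ of smallest possible jump. By (F3) with $Y=0^{(n-1)}$, take $d\gg0^{(n-1)}$ with $d'\le_T0^{(n)}$. Let $f:[\omega]^n\to\omega$ be computable. By the Main Theorem $f$ has a canonical set $C\le_Td$. Then $C'\le_Td'\le_T0^{(n)}$. If $C\ge_T0^{(n)}$, then $d\ge_TC\ge_T0^{(n)}\ge_Td'$, which is impossible. So $C\not\ge_T0^{(n)}$, and by (F1) $\deg(C)\not\gg\mathbf 0^{(n)}$.

Let $n\ge3$, so $2n-3\ge n$. If $\deg(C)\gg\mathbf 0^{(2n-3)}$, then $C\ge_T0^{(2n-3)}\ge_T0^{(n)}$ by (F1), a contradiction. Since $f$ was an arbitrary computable function on $[\omega]^n$, no computable $f$ is as the conjecture asks, and the conjecture fails for every $n\ge3$. $\square$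

**Proof of Corollary 2.** (1) If $\mathbf d\gg\mathbf 0^{(n-1)}$, the Main Theorem says that $\mathbf d$ computes a canonical set for every computable $f:[\omega]^n\to\omega$. Conversely, let $f$ be the function from the known result in Section 2. If $\mathbf d$ computes a canonical set $C$ for this one $f$, then $\mathbf d\ge\deg(C)\gg\mathbf 0^{(n-1)}$, so $\mathbf d\gg\mathbf 0^{(n-1)}$ by (F1). This gives both statements.

(2) If $m\le n-1$, the function from the known result works, since $\deg(C)\gg\mathbf 0^{(n-1)}\ge\mathbf 0^{(m)}$ implies $\deg(C)\gg\mathbf 0^{(m)}$ by (F1). If $m\ge n$, then by Corollary 1 every computable $f$ has a canonical $C\not\ge_T0^{(n)}$. Hence $C\not\ge_T0^{(m)}$, and $\deg(C)\not\gg\mathbf 0^{(m)}$ by (F1). $\square$
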